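
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Every incomplete computably enumerable\\ bounded truth-table degree is branching}


\begin{abstract}
We prove that every computably enumerable bounded truth-table degree other than the
degree of the halting set is the meet of two strictly larger computably enumerable
bounded truth-table degrees. The proof builds one pair of sets that is meant to witness
branching and, on a tree, auxiliary pairs. Whenever a pair of reductions threatens the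
main pair, it yields sets of bounded size on which the given set can be forced to
change, and these sets serve as permissions in the construction of an auxiliary pair.
\end{abstract}

\section{The question and the answer}

A \emph{truth table} is a finite list of numbers, its \emph{queries}, together with a
Boolean function of the answers. A truth-table reduction $[e]$ computably assigns a truth
table $[e](x)$ to each number $x$; the value of this table on an oracle $Y$ is $[e]^Y(x)$.
A set $X$ is \emph{bounded truth-table reducible} to $Y$, written $X\le_{btt}Y$, if there
are $e$ and $k$ such that $X=[e]^Y$ and every table $[e](x)$ has at most $k$ queries.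
Two features of this definition matter below. The same $k$ has to work for all $x$; and
the whole table must be written down before any answer is known, so that it must give a
value for every pattern of answers, including the wrong ones.

The relation $\le_{btt}$ is transitive (if the bounds are $k$ and $k'$, substitution
gives the bound $kk'$), and $A\oplus X=\{2n:n\in A\}\cup\{2n+1:n\in X\}$ represents the
least upper bound of the degrees of $A$ and $X$. Let $\mathcal C_{btt}$ be the partial
order of the btt-degrees that contain computably enumerable (c.e.) sets. Its greatest
element is the degree of the halting set $K=\{e:\varphi_e(e)\downarrow\}$, because every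
c.e.\ set reduces to $K$ with a single query. A degree is \emph{branching in
$\mathcal C_{btt}$} if it is the meet (greatest lower bound) in $\mathcal C_{btt}$ of two
degrees of $\mathcal C_{btt}$ that are strictly above it.

The degree of $K$ is not branching, since nothing lies strictly above it. One is led to
guess that being the top is the only obstacle. It is known that every Turing-incomplete
c.e.\ btt-degree is branching. What is left is the case of an $A$ that computes $K$, but
not by truth tables with a bounded number of queries. The question whether \emph{every}
btt-incomplete c.e.\ btt-degree is branching comes from \cite{ttb}. The answer is yes.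

\begin{theorem}\label{thm:main}
Let $A$ be c.e.\ with $K\not\le_{btt}A$. There are c.e.\ sets $X_0,X_1$ such that
$A\oplus X_0\not\le_{btt}A$, $A\oplus X_1\not\le_{btt}A$, and every set $V$ (c.e.\ or not)
with $V\le_{btt}A\oplus X_0$ and $V\le_{btt}A\oplus X_1$ satisfies $V\le_{btt}A$.
\end{theorem}

\begin{corollary}
Every btt-incomplete c.e.\ bounded truth-table degree is branching in $\mathcal C_{btt}$.
Hence a c.e.\ btt-degree is branching in $\mathcal C_{btt}$ if and only if it is not the
degree of $K$.
\end{corollary}

\begin{proof}
Let $A$ be a c.e.\ set in the given degree. The degrees of $A\oplus X_0$ and $A\oplus X_1$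
are in $\mathcal C_{btt}$ and strictly above that of $A$, and by the theorem the degree of
$A$ is their greatest lower bound. The top degree is not branching.
\end{proof}

Section~\ref{sec:idea} explains the idea on its smallest cases. The formal proof occupies
Sections~\ref{sec:conv}--\ref{sec:fail}.

\section{The idea}\label{sec:idea}

We enumerate c.e.\ sets $C_0,C_1$ with the intention $X_0=C_0$, $X_1=C_1$. Making $C_0$
and $C_1$ irreducible to $A$ is easy: copy more and more of $K$ into a column of
$C_\iota$ while a given reduction of $C_\iota$ to $A$ appears to be correct. If it were
correct, all of $K$ would be copied, and $K\le_{btt}A$ would follow. The hypothesis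
$K\not\le_{btt}A$ is used only in this way, here and for the auxiliary pairs. The
difficulty is the meet requirement: given two bounded reductions $\Phi,\Psi$ with
\[
W=\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1},
\]
we need $W\le_{btt}A$. Let $Y(x)$ be the set of numbers that $\Phi(x)$ and $\Psi(x)$ ask
$A$ about. If the bounds of $\Phi$ and $\Psi$ are at most $p$, then $|Y(x)|\le 2p$.

\subsection{Why preserving one side is not enough}
A natural first attempt is to let only one of the two sides change between successive
stages at which the sides are seen to agree at $x$. Suppose that this could be arranged.
Then $W(x)$ can be found by asking $A$ only about $Y(x)$: with the answers in hand, look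
for a stage $s$ such that $A_s$ is correct on $Y(x)$ and the two sides agree at $x$, and
output the common value. After $s$, the set $A$ does not change on $Y(x)$; from one
agreement to the next, one side is untouched; so the common value stays the same. But the
search is only guaranteed to halt if the answers are correct. For a wrong pattern of
answers it may run forever, and then we have not produced a truth table. If $A$ is
computable, there are no answers to be guessed and the difficulty does not arise; in
general, it is the heart of the matter.

\subsection{Guards}\label{sub:guards}
We compare $C_0$ with a set that is easy to compute. Let $H=\{z:z>m\}$ for some $m$.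
There are two possibilities.

\emph{(1) $\Phi^{A\oplus C_0}(x)=\Phi^{A\oplus(C_0\cup H)}(x)$ for all $x$.} The set
$C_0\cup H$ is cofinite, hence computable, and $W=\Phi^{A\oplus(C_0\cup H)}$ is
btt-reducible to $A$.

\emph{(2) The values differ for some $x$.} At late stages we see
\[
\Phi^{A_s\oplus C_0}(x)=\Psi^{A_s\oplus C_1}(x)\ne\Phi^{A_s\oplus(C_0\cup H)}(x).
\]
Put all $C_0$-queries of $\Phi(x)$ that lie in $H$ into $C_0$ and keep all other numbers
that are queried away from $C_0$ and $C_1$. As long as $A$ does not change on $Y(x)$,
$\Phi$ now has the value displayed on the far right, while $\Psi$ has kept its old value.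
So either $\Phi^{A\oplus C_0}(x)\ne\Psi^{A\oplus C_1}(x)$, and we need not worry about
$(\Phi,\Psi)$ any more, or \emph{$A$ must change on $Y(x)$}. We call such an $x$ a
\emph{guard}, and we say that we \emph{fire} it when we put these numbers into $C_0$.

\begin{example}
Let $g,h$ be computable, $\Phi^{A\oplus X}(x)\equiv A(g(x))+X(x)\pmod 2$ and
$\Psi^{A\oplus X}(x)=A(h(x))$. Every $x>m$ with $x\notin C_0$ and $A_s(g(x))=A_s(h(x))$ is
a guard. If we put $x$ into $C_0$, the left side flips; the sides can only agree again
if $g(x)$ or $h(x)$ enters $A$. So if $\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1}$ in the end,
enumerating one number into $C_0$ has forced $A$ to change on the set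
$Y(x)=\{g(x),h(x)\}$, which was known in advance.
\end{example}

\subsection{Using guards: two modules}\label{sub:two}
If $(\Phi,\Psi)$ supplies enough guards, we give up on $(C_0,C_1)$ and use the guards to
build another pair $(B_0,B_1)$. Consider two modules. Module $P_0$ wants to put numbers
from a column into $B_0$, and $P_1$ wants to put numbers from another column into $B_1$.
Let them have guards, with associated sets $Y_0$ and $Y_1$. The rules are as follows.
\begin{itemize}
\item A module may enumerate its numbers only after $A$ has changed on the set of its
guard. If $A$ does not do so by itself, the module fires its guard and waits. (If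
$\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1}$, every such wait ends.)
\item If $P_0$ wants to enumerate a number, \emph{or if $A$ changes on $Y_0$ for whatever
reason}, then $P_1$ is closed first: we wait until $A$ has changed on $Y_1$ (firing the
guard of $P_1$ if necessary) and then put all numbers of the column of $P_1$ that are at
most the current stage into $B_1$. Only then may $P_0$ fire its own guard or enumerate
its numbers.
\end{itemize}

Let $V=\Gamma_0^{A\oplus B_0}=\Gamma_1^{A\oplus B_1}$, and suppose for a given $u$ that
$\Gamma_0(u)$ asks $B_0$ only about a number $z_0$ in the column of $P_0$ and
$\Gamma_1(u)$ asks $B_1$ only about a number $z_1$ in the column of $P_1$. Wait for a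
stage $s>z_0,z_1$ at which both modules have guards on whose sets $A$ has not changed
since they were chosen. This search does not use $A$ as an oracle. Now ask $A$ whether it
changes after $s$ on $Y_0$.
\begin{itemize}
\item \emph{No change on $Y_0$.} Then $P_0$ enumerates nothing after $s$. So we know
$B_0(z_0)$ and evaluate $\Gamma_0(u)$. (It does not matter what $P_1$ does.)
\item \emph{A change on $Y_0$.} We do not know what $P_0$ enumerates. But $P_1$ will be
closed, so $z_1\in B_1$, and we evaluate $\Gamma_1(u)$.
\end{itemize}
In either case one of the two sides is known, and we have asked $A$ a bounded number of
questions that were fixed in advance. With many modules $P_0,P_1,P_2,\dots$ the rule will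
be: find the \emph{least} $l$ such that $A$ changes on $Y_l$, and use the side for which
$P_l$ does not work. Modules below $l$ enumerate nothing after $s$, and modules above $l$
will be closed.

\subsection{How the pieces fit}
There are infinitely many pairs $(\Phi,\Psi)$, and each has its own auxiliary pair, so
the construction is on a tree. Fix one pair $(\Phi,\Psi)$ with
$\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1}$. If all modules $P_0,P_1,\dots$ eventually get
permanent guards, then $(B_0,B_1)$ is the pair we want. If not, take the least $j$ for
which this fails. Then $P_j$ finds no guard from some stage on, or finds and loses guards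
infinitely often. In both situations possibility (1) above holds, with a suitable $H$
depending on $j$, and so $W\le_{btt}A$. The reason is that a module always takes the least
available guard, and loses it only when $A$ changes on its set. If (1) failed at $x^*$,
then all late guards of $P_j$ would be numbers $x\le x^*$, and $A$ would no longer change
on their sets $Y(x)$. Hence either some auxiliary pair works or $(C_0,C_1)$ does.

Two things need care. The numbers that belong to requirements of higher priority must not
be put into $C_0$ by firing; so $H$ will omit finitely many columns. And a guard is only
useful if nobody else changes $C_0$ or $C_1$ on the queries of $\Phi(x)$ and $\Psi(x)$;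
this is Lemma~\ref{lem:protect}.

\section{Conventions, and coding $K$}\label{sec:conv}

Fix $A$ as in Theorem~\ref{thm:main}, with an enumeration $(A_s)$ by increasing finite
sets, and let $(K_s)$ enumerate $K$. Let $\langle c,n\rangle\ge\max(c,n)$ be a computable
bijective pairing function; $\omega^{[c]}=\{\langle c,n\rangle:n\in\omega\}$ is the
\emph{column} with number $c$.

A \emph{bounded procedure} is a pair $\Theta=(e,k)$; the number $k$ is its \emph{norm}.
We write $\Theta(x)\downarrow$ if $\varphi_e(x)$ halts and outputs a truth table with at
most $k$ queries, and then $\Theta^Z(x)$ is the value of this table on $Z$. We write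
$\Theta(x)[s]\downarrow$ if in addition $\varphi_e(x)$ halts in at most $s$ steps and all
queried numbers are less than $s$. Thus $X\le_{btt}Y$ iff $X=\Theta^Y$ for some total
bounded procedure $\Theta$. With an oracle $A\oplus X$, a query $2n$ counts as the
\emph{$A$-query} $n$ and a query $2n+1$ as the \emph{$X$-query} $n$.

Let $(\Theta_a)$ list all bounded procedures, $(\Phi_i,\Psi_i)$ all pairs of them, and
$(a_i,\iota_i)$ all elements of $\omega\times\{0,1\}$. Let $Y_i(x)$ be the set of all
$A$-queries of $\Phi_i(x)$ and $\Psi_i(x)$, and $p_i$ the larger of the two norms; so
$|Y_i(x)|\le2p_i$.

All our sets are made non-reducible to $A$ in the same way.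

\begin{definition}
Let $X$ be a set under enumeration. At a given moment of stage $s$, the number $n$ is
\emph{wanted} for $(c,a,X)$ if $n<s$, $n\in K_s$, $\langle c,n\rangle\notin X$, and for
all $z\le\langle c,n\rangle$ we have $\Theta_a(z)[s]\downarrow$ and
$\Theta_a^{A_s}(z)=X(z)$, where $X$ is taken as enumerated so far.
\end{definition}

\begin{lemma}\label{lem:code}
Let $X$ be c.e.\ and let $\langle c,n\rangle\in X$ only if $n\in K$.
\begin{enumerate}
\item[(a)] If there are infinitely many $n$ each of which is wanted for $(c,a,X)$ at some
moment (possibly different moments for different $n$), then $X=\Theta_a^A$.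
\item[(b)] If $X=\Theta_a^A$, each $n\in K$ with $\langle c,n\rangle\notin X$ is wanted
for $(c,a,X)$ at every moment of all sufficiently large stages.
\item[(c)] If $X=\Theta_a^A$, there is some $n\in K$ with $\langle c,n\rangle\notin X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At each stage only finitely many $n$ are wanted, since they are less than $s$. So,
given $z$, there are infinitely many stages at which some $n\ge z$ is wanted. As
$\langle c,n\rangle\ge n\ge z$, at these stages $\Theta_a(z)$ has converged and
$\Theta_a^{A_s}(z)=X(z)$ for the current $X$. In the limit $\Theta_a^A(z)=X(z)$.

(b) The finitely many computations $\Theta_a(z)$, $z\le\langle c,n\rangle$, converge, and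
$A$ on their queries and $X$ up to $\langle c,n\rangle$ reach their final values.

(c) Otherwise $n\in K$ iff $\langle c,n\rangle\in X$ iff
$\Theta_a^A(\langle c,n\rangle)=1$, and $K\le_{btt}A$.
\end{proof}

\section{The construction}\label{sec:constr}

\subsection{The tree}
The set of outcomes is $\Lambda=\{\mathsf u_j:j\in\omega\}\cup\{\mathsf r,\mathsf w\}$,
ordered by
\[
\mathsf u_0<\mathsf u_1<\mathsf u_2<\dots<\mathsf r<\mathsf w .
\]
Nodes are finite sequences $\alpha\in\Lambda^{<\omega}$. We write $\alpha<_L\beta$
(\emph{$\alpha$ is to the left of $\beta$}, and $\beta$ to the right of $\alpha$) if there
are $\gamma$ and $o<o'$ with $\gamma^\frown o\subseteq\alpha$ and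
$\gamma^\frown o'\subseteq\beta$. A node $\alpha$ of length $i$ carries two strategies:
\begin{itemize}
\item $R_\alpha$ works for $C_{\iota_i}\ne\Theta_{a_i}^A$. It has a column number
$c_\alpha$, which may be undefined.
\item $S_\alpha$ deals with $(\Phi,\Psi)=(\Phi_i,\Psi_i)$. It enumerates its own sets
$B_0^\alpha,B_1^\alpha$. We write $Y=Y_i$.
\end{itemize}
Outcome $\mathsf u_j$ of $S_\alpha$ says that the $j$-th module has just acted and lost its
guard, $\mathsf w$ that $S_\alpha$ is waiting for $A$ to change on the set of a fired
guard, and $\mathsf r$ that $S_\alpha$ is at rest.

\subsection{Modules}
$S_\alpha$ keeps a finite list of \emph{modules} $P_0,\dots,P_q$; the last one, $P_q$, is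
the \emph{top}. Module $P_l$ works for $B^\alpha_{\iota_l}\ne\Theta_{a_l}^A$; $\iota_l$ is
its \emph{side}. It has a column number $d_l$, a number $m_l$ (the stage of its creation),
a finite union $\Pi_l$ of columns, and a finite set $F_l$ of numbers it intends to act
for. Put
\[
H_l=\{z>m_l:z\notin\Pi_l\}.
\]
A module may have a \emph{guard} $(x_l,t_l)$, where $t_l$ is the stage at which it was
received. The guard \emph{has changed} at stage $s$ if $A_s\ne A_{t_l}$ on $Y(x_l)$;
otherwise it is unchanged. As $A$ is c.e., a changed guard remains changed. A module is
\emph{critical} if it has a guard and, moreover, the guard has changed or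
$F_l\ne\emptyset$. Finally, $S_\alpha$ may be \emph{waiting}.

\emph{Initializing $S_\alpha$} means: remove all modules, stop waiting, and replace
$B_0^\alpha,B_1^\alpha$ by new empty sets. \emph{Initializing $\alpha$} means: make
$c_\alpha$ undefined and initialize $S_\alpha$. A node is \emph{in the initial state} if
$c_\alpha$ is undefined and there are no modules; it starts in this state and leaves it
only by being visited. A number is \emph{fresh} at $s$ if it is larger than $s$ and than
all numbers that were enumerated into any set or used as column numbers so far.

The strategy $S_\alpha$ uses the following operations at stage $s$.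
\begin{itemize}
\item \emph{Clear} an upward closed set $D\subseteq\Lambda$: initialize all
$\beta\supseteq\alpha^\frown o$ with $o\in D$.
\item \emph{Create} $P_l$: let $d_l$ be fresh, $m_l=s$, $F_l=\emptyset$, no guard, and let
$\Pi_l$ be the union of the columns $\omega^{[c_\beta]}$ over all $\beta$ with $c_\beta$
currently defined such that
\[
\beta\subseteq\alpha,\quad\text{or}\quad\beta<_L\alpha,\quad\text{or}\quad
\beta\supseteq\alpha^\frown\mathsf u_j\text{ for some }j<l.
\]
\item \emph{Dump and delete} $P_l$: put all $\langle d_l,n\rangle\le s$ into
$B^\alpha_{\iota_l}$ and remove $P_l$ from the list.
\item \emph{Guard} $P_q$ with $x$: give $P_q$ the guard $(x,s)$ and clear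
$\{o:o>\mathsf u_q\}$.
\item \emph{Fire} $P_q$: put all $C_0$-queries $z\in H_q$ of $\Phi(x_q)$ into $C_0$ and
clear $\{o:o\ge\mathsf u_q\}$.
\end{itemize}
A number $x$ is \emph{eligible} for $P_q$ at $s$ if $x\le s$, $\Phi(x)[s]\downarrow$,
$\Psi(x)[s]\downarrow$, and, with the current $C_0$ and $C_1$,
\begin{equation}\label{eq:elig}
\Phi^{A_s\oplus C_0}(x)=\Psi^{A_s\oplus C_1}(x)\ne\Phi^{A_s\oplus(C_0\cup H_q)}(x).
\end{equation}

\subsection{A run of $S_\alpha$ at stage $s$}
A run yields an outcome, as follows.
\begin{enumerate}
\item[\emph{Step 1.}] If there are no modules, create $P_0$.
\item[\emph{Step 2.}] If $S_\alpha$ is waiting and the guard of the top is unchanged, the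
outcome is $\mathsf w$ and the run ends. If $S_\alpha$ is waiting and the guard of the top
has changed, stop waiting.
\item[\emph{Step 3.}] For each $P_l$ with an unchanged guard and $F_l=\emptyset$, let $F_l$
be the set of all $n$ that are wanted for $(d_l,a_l,B^\alpha_{\iota_l})$.
\item[\emph{Step 4.}] If some module is critical, let $l$ be least such that $P_l$ is. As
long as the top $P_q$ has $q>l$ and does not have an unchanged guard (it has no guard or a
changed one), dump and delete it. Let $P_q$ now be the top.
\begin{itemize}
\item If $P_q$ has an unchanged guard, fire $P_q$ and start waiting; the outcome is
$\mathsf w$ and the run ends.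
\item Otherwise $q=l$ and the guard of $P_l$ has changed. Then $P_l$ \emph{acts}: put
$\langle d_l,n\rangle$ into $B^\alpha_{\iota_l}$ for all $n\in F_l$, set $F_l=\emptyset$,
and remove the guard of $P_l$. The outcome is $\mathsf u_l$ and the run ends.
\end{itemize}
\item[\emph{Step 5.}] If no module is critical (then the top $P_q$ has no guard, see
Lemma~\ref{lem:mod}): if some $x$ is eligible for $P_q$, guard $P_q$ with the least such
$x$ and create $P_{q+1}$. In any case the outcome is $\mathsf r$.
\end{enumerate}

\subsection{Stage $s\ge1$}
Visit the root first. When a node $\alpha$ of length $i<s$ is visited, do the following.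
\begin{enumerate}
\item[(a)] If $c_\alpha$ is undefined, let it be fresh.
\item[(b)] If some $n$ is wanted for $(c_\alpha,a_i,C_{\iota_i})$, then $R_\alpha$
\emph{acts}: put $\langle c_\alpha,n\rangle$ into $C_{\iota_i}$ for all such $n$,
initialize $S_\alpha$ and all $\beta\supsetneq\alpha$, and end the stage.
\item[(c)] Otherwise run $S_\alpha$. Let $o$ be the outcome; clear $\{o':o'>o\}$. If
$i+1<s$, visit $\alpha^\frown o$. If $i+1=s$, then $\alpha^\frown o$ also counts as
visited but does nothing, and the stage ends.
\end{enumerate}
At each stage only finitely many numbers are enumerated and only finitely many nodes are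
not in the initial state, and all conditions are decidable. So the construction is
effective.

\subsection{Comments}
The nodes extending $\alpha^\frown\mathsf u_j$ guess that $P_j$ loses its guard infinitely
often. When $P_q$ receives a guard, every proper extension of $\alpha$ that may be visited
while $P_q$ has this guard must start anew, so that its numbers are too large to disturb
the guard; these are the nodes extending $\alpha^\frown o$ with $o>\mathsf u_q$. The nodes
extending $\alpha^\frown\mathsf u_q$ itself must not be initialized then, as this might
happen infinitely often; they need not be, as they are not visited while $P_q$ has its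
guard. Firing $P_q$ may enumerate numbers belonging to nodes extending
$\alpha^\frown\mathsf u_q$, and so initializes these nodes; if all $P_l$ with $l<q$ are
permanently guarded, this will turn out to happen only finitely often. Nodes extending
$\alpha^\frown\mathsf u_j$, $j<q$, have higher priority than $P_q$, and this is why their
columns are put into $\Pi_q$. That a changed guard makes a module critical is the second
rule of Section~\ref{sub:two}.

\subsection{Facts about initialization}
The following are read off the construction.
\begin{enumerate}
\item[(F1)] A node $\beta$ is initialized only by the action of $R_\gamma$ or by a clearing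
of $S_\gamma$, with $\gamma\subsetneq\beta$ visited at that stage. $S_\beta$ is initialized
only together with $\beta$ or when $R_\beta$ acts. Whenever $\beta$ or $S_\beta$ is
initialized, so are all proper extensions of $\beta$. The root is never initialized.
\item[(F2)] If $\gamma$ is visited at a stage, then all nodes to the right of $\gamma$ have
been initialized at that stage before $\gamma$ does anything, and they are not visited at
that stage. (If $\delta^\frown o\subseteq\gamma$ and $\delta^\frown o'\subseteq\beta$ with
$o<o'$, then $S_\delta$ had outcome $o$ and cleared a set containing $o'$.)
\item[(F3)] Column numbers $c_\beta,d_l$ that are chosen at different times are different,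
and all elements of the column are at least its number. So at the moment when a column
number is chosen, all elements of the column are larger than the stage and than all
numbers enumerated so far.
\end{enumerate}

\begin{lemma}\label{lem:mod}
As long as $S_\alpha$ is not initialized, the following hold.
\begin{enumerate}
\item[(a)] After each run all modules except the top have guards, and the top has a guard
iff $S_\alpha$ is waiting. When Step 5 is reached, the top has no guard.
\item[(b)] After a run with outcome $\mathsf u_j$ the top is $P_j$, it has no guard, and
$S_\alpha$ is not waiting. A module $P_j$ loses its guard (without being deleted) only with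
outcome $\mathsf u_j$, and $F_j$ is emptied only then. A critical module stays critical
until it loses its guard or is deleted.
\item[(c)] A module is deleted only while some module of smaller index is critical. So
$P_0$ is never deleted. A run that deletes a module does not reach Step 5.
\item[(d)] While a given module $P_j$ exists, each $P_l$ with $l<j$ keeps its guard and is
neither guarded anew nor fired, and outcome $\mathsf u_l$ does not occur.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) and (c) are immediate from the instructions. For the last sentence of (b), recall that
a changed guard stays changed and that $F_j$ is emptied only when the guard is lost. For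
(c), note that in Step 4 only modules of index $>l$ are deleted, where $P_l$ is critical,
and Step 4 always ends the run if some module is critical.

(a) We use induction on the runs. The first run creates $P_0$ without a guard, and
$S_\alpha$ is not waiting; so we may assume the first sentence of (a) for the situation
after Step 1. If the run ends in Step 2, nothing is changed. Deletions remove only tops, so
they leave the other modules with their guards. If the run ends with a firing, the top has
a guard and $S_\alpha$ is waiting. If it ends with the action of $P_l$, the top $P_l$ loses
its guard and $S_\alpha$ is not waiting. Now let the run reach Step 5. By (c) it has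
deleted nothing. If it had begun in waiting, the guard of the top would have changed, so
the top would be critical and the run would end in Step 4. So it did not begin in waiting,
the top had no guard at the beginning, and it has none now. After Step 5 either the list is
as before, or $P_q$ has a guard and the new top $P_{q+1}$ has none; and $S_\alpha$ is not
waiting.

(d) Let $j>0$. When $P_j$ is created, $P_{j-1}$ has just received a guard and the $P_l$
with $l<j-1$ have guards by (a). While $P_j$ exists these modules are not the top, and only
the top is ever guarded, fired, deleted, or deprived of its guard. At outcome $\mathsf u_l$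
the top is $P_l$.
\end{proof}

\section{No interference}\label{sec:nointerf}

A guard does its work only if the construction leaves $C_0$ and $C_1$ alone on its queries.
The first lemma says that it does; the second says the same about the columns in which the
$R_\beta$ code $K$.

\begin{lemma}[Protection]\label{lem:protect}
Let $P_l$ of $S_\alpha$ receive the guard $(x,t)$, and suppose that up to the end of stage
$s\ge t$ it keeps this guard (in particular, is not deleted) and $S_\alpha$ is not
initialized. Then every $z<t$ that enters $C_0\cup C_1$ after the run of $S_\alpha$ at
stage $t$ and by the end of stage $s$ enters $C_0$ by a firing of this module $P_l$.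
\end{lemma}

\begin{proof}
We consider the time after the run of $S_\alpha$ at $t$ and up to the end of stage $s$. In
the rest of stage $t$ only proper extensions of $\alpha$ are visited. We use four
observations.
\begin{enumerate}
\item[(1)] In this time $\alpha$ is not initialized, no $\beta<_L\alpha$ is visited (this
would initialize $\alpha$ by (F2)), and no $R_\beta$ with $\beta\subseteq\alpha$ acts (this
would initialize $S_\alpha$).
\item[(2)] Right after the run at $t$, all nodes to the right of $\alpha$ are in the
initial state, by (F2).
\item[(3)] Right after the run at $t$, all $\beta\supseteq\alpha^\frown o$ with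
$o>\mathsf u_l$ are in the initial state, since guarding $P_l$ has cleared
$\{o:o>\mathsf u_l\}$.
\item[(4)] If $S_\alpha$ runs at $s'\in[t,s]$, its outcome is greater than $\mathsf u_l$.
For if it is $\mathsf u_j$, then $P_j$ is the top and has no guard at the end of the run,
while $P_l$ exists and has one; so $j>l$.
\end{enumerate}

\emph{Numbers enumerated by some $R_\beta$ at $s'$.} They are $\ge c_\beta$. We show that
$c_\beta$ was chosen after the run of $S_\alpha$ at $t$; then $c_\beta>t$, and numbers less
than $t$ are not affected. By (1), $\beta\not\subseteq\alpha$ and $\beta\not<_L\alpha$. If
$\alpha<_L\beta$, use (2). If $\beta\supseteq\alpha^\frown o$, then $o$ is the outcome of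
$S_\alpha$ at $s'$; so $o>\mathsf u_l$ by (4), and (3) applies.

\emph{Numbers enumerated by firing a module $P'_q$ of $S_\beta$ at $s'$.} They are larger
than the stage at which $P'_q$ was created. So it suffices to show that $P'_q$ was created
at a stage $\ge t$, unless it is our $P_l$.
\begin{itemize}
\item $\beta<_L\alpha$ is impossible by (1).
\item $\beta^\frown o\subseteq\alpha$: here $s'>t$. The firing clears
$\{o':o'\ge\mathsf u_q\}$ and does not initialize $\alpha$; so $o=\mathsf u_j$ with $j<q$.
At stage $t$ the node $\alpha$ was visited, so the outcome of $S_\beta$ was $\mathsf u_j$,
and $P'_j$ was the top after its run. So $P'_q$ was created later.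
\item $\alpha<_L\beta$: use (2). If $\beta\supseteq\alpha^\frown o$, use (4) and (3), as
above.
\item $\beta=\alpha$: the fired module is the top, so $q\ge l$. If $q>l$, it was not
created before $P_l$ received its guard, since $P_l$ was the top then. If $q=l$, it is our
module, and firing enumerates numbers into $C_0$ only.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}[Columns]\label{lem:col}
Let $c=c_\beta$ be defined. No element of $\omega^{[c]}$ was enumerated into any set before
$c$ was chosen. As long as $\beta$ is not initialized, only $R_\beta$ enumerates elements
of $\omega^{[c]}$ into $C_0\cup C_1$; a firing that enumerates such an element initializes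
$\beta$.
\end{lemma}

\begin{proof}
The first claim is (F3), and different $R_\gamma$ use different columns. Let $P_q$ of
$S_\alpha$ be fired while $c_\beta=c$ ($\beta$ not having been initialized since $c$ was
chosen), suppose that this enumerates an element of $\omega^{[c]}$, and that $\beta$ is not
initialized by this firing. Then $\omega^{[c]}\not\subseteq\Pi_q$. In each case we reach a
contradiction.
\begin{itemize}
\item $\beta\subseteq\alpha$. When $c$ was chosen, $S_\alpha$ had no modules. Indeed, at
the beginning, or else at the last initialization of $\beta$ before that moment,
$S_\beta$ and all extensions of $\beta$ were in the initial state or were initialized too;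
and $S_\alpha$ had not run since, because at such a stage $\beta$ would have chosen its
column number first. So $P_q$ was created after $c$ was chosen, and
$\omega^{[c]}\subseteq\Pi_q$.
\item $\beta<_L\alpha$. When $c$ was chosen, $\beta$ was being visited; so $\alpha$ was in
the initial state by (F2). Again $P_q$ was created later and
$\omega^{[c]}\subseteq\Pi_q$.
\item $\alpha<_L\beta$. By (F2), $\beta$ was initialized at the stage of the firing before
$S_\alpha$ was run, and not visited since; so $c_\beta$ is undefined.
\item $\beta\supseteq\alpha^\frown o$. As $\beta$ is not initialized by the firing,
$o=\mathsf u_j$ with $j<q$. At the stage when $c$ was chosen, $\beta$ was visited, so the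
outcome of $S_\alpha$ was $\mathsf u_j$ and its top was $P_j$. So $P_q$ was created later,
and $\omega^{[c]}\subseteq\Pi_q$.\qedhere
\end{itemize}
\end{proof}

We say that $S_\alpha$ \emph{waits forever} if $\alpha$ is visited infinitely often and
from some stage on $S_\alpha$ is never initialized and each of its runs ends in Step 2 with
outcome $\mathsf w$. Then its list of modules is finally constant.

\begin{lemma}\label{lem:wait}
If $S_\alpha$ waits forever, then $\Phi^{A\oplus C_0}(x)\ne\Psi^{A\oplus C_1}(x)$ for the
guard $(x,t)$ of the final top.
\end{lemma}

\begin{proof}
Let $P_q$ be the final top. The final wait began with a firing of $P_q$. With this guard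
$P_q$ was fired only once: a firing needs an unchanged guard, and a wait ends only when the
guard of the top has changed. As the wait does not end, $A=A_t$ on $Y(x)$. All queries of
$\Phi(x)$ and $\Psi(x)$ are less than $t$, and $S_\alpha$ is not initialized after $P_q$
receives this guard. By Lemma~\ref{lem:protect}, compared with the situation in Step 5 of
stage $t$, the set $C_1$ never changes on the $C_1$-queries of $\Psi(x)$, and $C_0$ changes
on the $C_0$-queries of $\Phi(x)$ exactly by adding those in $H_q$. So
$\Phi^{A\oplus C_0}(x)$ and $\Psi^{A\oplus C_1}(x)$ are the values of
$\Phi^{A_t\oplus(C_0\cup H_q)}(x)$ and $\Psi^{A_t\oplus C_1}(x)$ in Step 5 of stage $t$,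
which differ by \eqref{eq:elig}.
\end{proof}

\section{Outcomes}\label{sec:out}

We now determine how $S_\alpha$ can behave in the long run, for a node $\alpha$ that is
visited infinitely often and initialized only finitely often.

\begin{lemma}\label{lem:R}
If $\alpha$ is visited infinitely often and initialized only finitely often, then
$R_\alpha$ acts only finitely often, and $S_\alpha$ is initialized only finitely often.
\end{lemma}

\begin{proof}
Let $i=|\alpha|$ and let $c$ be the final value of $c_\alpha$. By Lemma~\ref{lem:col},
$\langle c,n\rangle\in C_{\iota_i}$ only if $n\in K$. If $R_\alpha$ acted infinitely often,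
then infinitely many $n$ would be wanted for $(c,a_i,C_{\iota_i})$, as each action
enumerates new elements; so $C_{\iota_i}=\Theta_{a_i}^A$ by Lemma~\ref{lem:code}(a). By
Lemma~\ref{lem:code}(b), and since at each visit all wanted $n$ are enumerated,
$\langle c,n\rangle\in C_{\iota_i}$ for all $n\in K$. This contradicts
Lemma~\ref{lem:code}(c). The second claim follows by (F1).
\end{proof}

\emph{For the rest of this section let $\alpha$ be visited infinitely often and initialized
only finitely often, and consider only stages after the last initialization of $S_\alpha$.}
So $S_\alpha$ runs infinitely often. A run is \emph{calm} if $S_\alpha$ is not waiting at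
its end. The run after a calm run reaches Step 3. The point of the next lemma is that
modules with permanent guards need no attention.

\begin{lemma}\label{lem:calm}
Suppose $S_\alpha$ does not wait forever. Then every wait ends, and:
\begin{enumerate}
\item[(a)] There are infinitely many calm runs.
\item[(b)] If a module $P_l$ receives a guard and keeps it forever, then from then on it is
never critical and never fired. In particular, $F_l$ stays empty and the guard never
changes.
\end{enumerate}
\end{lemma}

\begin{proof}
A wait that does not end is a wait forever, as $\alpha$ is visited infinitely often.

(a) Suppose that from some stage on no run is calm. Then each run leaves $S_\alpha$ waiting,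
and infinitely often a wait ends. When a wait ends, the guard of the top has changed and
the run goes on to Step 4 with a critical top. If the top is the least critical module, it
acts and the run is calm; so it is not, and it is deleted. Hence infinitely many modules
are deleted. But no module is created: creation in Step 5 belongs to calm runs, and Step 1
creates a module only in the first run. This is impossible.

(b) Suppose $P_l$ is critical at some time after it received the guard. It keeps the guard
and is never deleted, so it stays critical forever by Lemma~\ref{lem:mod}(b). From then on
no run reaches Step 5 and no module is created. By (a) there are infinitely many calm runs,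
and these have outcomes $\mathsf u_k$. After such a run the top $P_k$ has no guard. As $P_l$
exists and has one, $k>l$. In the next run, $S_\alpha$ does not begin in waiting, the least
critical index is at most $l<k$, and $P_k$ has no guard; so $P_k$ is deleted. Infinitely
many modules are deleted while none is created; contradiction. If $P_l$ were fired with
this guard, the wait would end, so the guard would have changed and $P_l$ would be critical.
\end{proof}

We say that \emph{$l$ settles} if there is a module $P_l$ that from some stage on exists
forever with one fixed guard. We say that $S_\alpha$ \emph{succeeds} if it does not wait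
forever and every $l$ settles. A module is \emph{permanent} if it is never removed from the
list, either by deletion or by initialization.

\begin{lemma}\label{lem:out}
If $S_\alpha$ does not succeed, then one of the following holds for some outcome $o$, and
$\alpha^\frown o$ is visited infinitely often and initialized only finitely often.
\begin{enumerate}
\item[$(\mathsf w)$] $S_\alpha$ waits forever, and $o=\mathsf w$.
\item[$(\mathsf u)$] For some $j$ there is a permanent module $P_j$ that loses its guard
infinitely often, and $o=\mathsf u_j$.
\item[$(\mathsf r)$] For some $j$ there is a permanent module $P_j$ such that from some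
stage on $P_j$ has no guard and every run reaches Step 5 with top $P_j$, and
$o=\mathsf r$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{When is $\alpha^\frown o$ initialized?} By (F1), only by some $\gamma\subseteq\alpha$.
The action of such an $R_\gamma$ initializes $S_\alpha$; a clearing of $S_\gamma$ with
$\gamma\subsetneq\alpha$ that initializes $\alpha^\frown o$ also initializes $\alpha$. Both
are excluded. So $\alpha^\frown o$ is initialized only when $S_\alpha$ itself clears a set
containing $o$, i.e., when
\begin{equation}\label{eq:clear}
S_\alpha\text{ has an outcome }<o,\ \text{ fires a }P_q\text{ with }\mathsf u_q\le o,\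
\text{ or guards a }P_q\text{ with }\mathsf u_q<o.
\end{equation}

If $S_\alpha$ waits forever, eventually all outcomes are $\mathsf w$ and there are no
firings and guardings; so $(\mathsf w)$ holds. Assume from now on that $S_\alpha$ does not
wait forever. Let $j$ be the least index that does not settle, and let $s_0$ be such that
from $s_0$ on each $l<j$ has its fixed module with its fixed guard. By
Lemma~\ref{lem:calm}(b), after $s_0$ these modules are never critical and never fired; nor
are they guarded anew, and outcomes $\mathsf u_l$ with $l<j$ do not occur. By
Lemma~\ref{lem:mod}(c), no module with index $j$ is deleted after $s_0$.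

\emph{There is a permanent $P_j$.} It suffices that some $P_j$ exists after $s_0$. For $j=0$
this is clear. Let $j>0$. At the end of a calm run after $s_0$ the top has no guard, while
$P_0,\dots,P_{j-1}$ exist and have guards; so the top has index at least $j$.

\emph{$F_j$ becomes nonempty only finitely often.} The module $P_j$ is never dumped, so
$\langle d_j,n\rangle\in B^\alpha_{\iota_j}$ only if $n\in K$. Suppose $F_j$ becomes
nonempty infinitely often. As $F_j$ is emptied only by enumerating $\langle d_j,n\rangle$
for all $n\in F_j$, infinitely many $n$ are wanted for $(d_j,a_j,B^\alpha_{\iota_j})$, and
$B^\alpha_{\iota_j}=\Theta_{a_j}^A$ by Lemma~\ref{lem:code}(a). Infinitely often $F_j$ is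
set to \emph{all} wanted $n$, and these are later enumerated; so by
Lemma~\ref{lem:code}(b), $\langle d_j,n\rangle\in B^\alpha_{\iota_j}$ for all $n\in K$.
This contradicts Lemma~\ref{lem:code}(c).

\emph{$P_j$ is fired only finitely often.} When $P_j$ is fired after $s_0$, no $P_l$ with
$l<j$ is critical, so $P_j$ itself is the least critical module; as its guard is unchanged,
$F_j\ne\emptyset$. When the wait ends, $P_j$ is still the least critical module and the
top, so it acts and $F_j$ is emptied. This happens only finitely often.

\emph{Suppose $P_j$ loses its guard infinitely often.} Then outcome $\mathsf u_j$ occurs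
infinitely often. Consider \eqref{eq:clear} for $o=\mathsf u_j$: outcomes less than
$\mathsf u_j$, firings of $P_q$ with $q\le j$, and guardings of $P_q$ with $q<j$ are finite
in number. So $(\mathsf u)$ holds.

\emph{Otherwise} from some stage on $P_j$ either has one fixed guard or has no guard. The
first is impossible, since $j$ does not settle. In the second case, by
Lemma~\ref{lem:mod}(a), after each late run $P_j$ is the top and $S_\alpha$ is not waiting.
In a late run no module is critical: not $P_l$ with $l<j$, and not $P_j$, which has no
guard. So the run reaches Step 5 with top $P_j$ and has outcome $\mathsf r$; there is no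
firing, and no guarding, as $P_j$ would receive the guard. By \eqref{eq:clear},
$(\mathsf r)$ holds.
\end{proof}

\section{The first case: some $S_\alpha$ succeeds}\label{sec:succ}

Suppose some $\alpha$ is visited infinitely often and initialized only finitely often, and
$S_\alpha$ succeeds. Let $s_*$ be a stage after which $S_\alpha$ is never initialized, and
let $X_\iota=B_\iota=B_\iota^\alpha$, as enumerated after the last initialization. These
sets are c.e. Let $i=|\alpha|$; modules are those created after the last initialization.

\subsection{$B_\iota\not\le_{btt}A$}
Let $(a,\iota)=(a_l,\iota_l)$ and suppose $B_\iota=\Theta_a^A$. Let $P_l$ be the settled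
module of index $l$ and $d$ its column number. It is never dumped, so
$\langle d,n\rangle\in B_\iota$ only if $n\in K$. Suppose $n\in K$ and
$\langle d,n\rangle\notin B_\iota$. By Lemma~\ref{lem:code}(b), $n$ is wanted at all large
stages. By Lemma~\ref{lem:calm}(a) infinitely many runs reach Step 3, and by
Lemma~\ref{lem:calm}(b) at late ones $P_l$ has an unchanged guard and $F_l=\emptyset$. So
$F_l$ becomes nonempty, contradicting Lemma~\ref{lem:calm}(b). Hence
$\langle d,n\rangle\in B_\iota$ for all $n\in K$, contradicting Lemma~\ref{lem:code}(c).
Thus $B_\iota\not\le_{btt}A$, and so $A\oplus B_\iota\not\le_{btt}A$.

\subsection{The meet}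
We carry out the argument of Section~\ref{sub:two} with all modules whose columns are
asked about. Let $V=\Gamma_0^{A\oplus B_0}=\Gamma_1^{A\oplus B_1}$ with total bounded
procedures of norm at most $k$. Given $u$, let $Q_\iota$ be the set of $B_\iota$-queries of
$\Gamma_\iota(u)$; so $|Q_0|+|Q_1|\le2k$. A module $P_l$ is \emph{in use} if
$\omega^{[d_l]}\cap Q_{\iota_l}\ne\emptyset$. Let $s_u$ be the least
$s>\max(Q_0\cup Q_1\cup\{s_*\})$ such that $S_\alpha$ has a run at stage $s$ at the end of
which every existing module in use has an unchanged guard.

\emph{The stage $s_u$ exists and is computable from $u$.} A module in use has a column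
number at most $\max(Q_0\cup Q_1)$, so there are only finitely many such modules ever. Each
of them is either deleted at some time or permanent; in the latter case it is the settled
module of its index, and finally it has a fixed guard, which never changes by
Lemma~\ref{lem:calm}(b). So every sufficiently late run is as required. All conditions are
decidable, so we can find $s_u$ without an oracle.

Call the modules in use that exist at the end of the run at $s_u$ the \emph{listed} modules.
There are at most $2k$ of them, since different modules have disjoint columns. A listed
module $P_l$ has an unchanged guard $(x_l,t_l)$; put $Y_l=Y(x_l)$, so that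
$A_{s_u}=A_{t_l}$ on $Y_l$. Let
\[
I=\{l:P_l\text{ is listed and }A\ne A_{s_u}\text{ on }Y_l\}.
\]

\begin{enumerate}
\item[(1)] \emph{If $z\in Q_\iota$ is not in the column of a module of side $\iota$ that
exists at the end of the run at $s_u$, then $B_\iota(z)$ does not change after that run.}
The elements that enter $B_\iota$ later are in columns of side-$\iota$ modules that exist
at that time or of modules created later. In the latter case they are larger than
$s_u>z$ by (F3).
\item[(2)] \emph{If $P_l$ is listed and $l\notin I$, then $P_l$ enumerates nothing after
the run at $s_u$.} The first time that $P_l$ enumerates something or loses its guard is in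
Step 4, when it acts or is dumped. At that time it still has the guard $(x_l,t_l)$, and
this guard has changed. So $A\ne A_{t_l}=A_{s_u}$ on $Y_l$, and $l\in I$.
\item[(3)] \emph{If $P_l,P_j$ are listed, $l<j$ and $l\in I$, then
$Q_{\iota_j}\cap\omega^{[d_j]}\subseteq B_{\iota_j}$.} If the listed module $P_j$ were never
deleted, then $P_l$ would keep the guard $(x_l,t_l)$ forever by Lemma~\ref{lem:mod}(d), and
by Lemma~\ref{lem:calm}(b) this guard would never change, contradicting $l\in I$. So $P_j$
is dumped at some stage $s>s_u$. This enumerates all elements of $\omega^{[d_j]}$ that are
at most $s$, and the elements of $Q_{\iota_j}$ are less than $s_u$.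
\end{enumerate}

Now compute $V(u)$ as follows. Query $A$ on $Y_l$ for all listed $P_l$, and so find $I$.

\emph{If $I=\emptyset$,} then $B_0$ on $Q_0$ is as at the end of the run at $s_u$: a number
$z\in Q_0$ is covered by (1), or it is in the column of an existing module of side $0$,
which is in use, hence listed, and (2) applies. Evaluate $\Gamma_0(u)$ with these values.

\emph{If $I\ne\emptyset$,} let $l=\min I$ and $\iota=1-\iota_l$; evaluate $\Gamma_\iota(u)$.
To see that $B_\iota$ is known on $Q_\iota$, let $z\in Q_\iota$. If $z$ is in no column of
a side-$\iota$ module existing at the end of the run at $s_u$, then $B_\iota(z)$ is as at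
the end of that run, by (1). Otherwise $z$ is in the column of such a module $P_j$. This
module is in use, hence listed, and $j\ne l$ because the sides differ. If $j<l$, then
$j\notin I$ and $B_\iota(z)$ is as at the end of the run at $s_u$, by (2). If $j>l$, then
$z\in B_\iota$ by (3).

For every pattern of answers this prescription yields a value, and it is computable from
$u$. So it defines a truth table. It queries $A$ on the sets $Y_l$ and on the $A$-queries
of $\Gamma_0(u)$ and $\Gamma_1(u)$, at most $2k\cdot2p_i+2k$ numbers in all. Hence
$V\le_{btt}A$, and Theorem~\ref{thm:main} holds in this case.

\section{The second case: no $S_\alpha$ succeeds}\label{sec:fail}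

Suppose now that no $S_\alpha$ succeeds for an $\alpha$ that is visited infinitely often
and initialized only finitely often. The root is visited at every stage and never
initialized. By Lemmas~\ref{lem:R} and~\ref{lem:out}, applied inductively, there is
$h\in\Lambda^\omega$ such that every $h\restriction i$ is visited infinitely often and
initialized only finitely often, with $h(i)$ an outcome as in Lemma~\ref{lem:out} for
$\alpha=h\restriction i$. Put $X_\iota=C_\iota$.

\subsection{$C_\iota\not\le_{btt}A$}
Let $(a,\iota)=(a_i,\iota_i)$, $\alpha=h\restriction i$, and let $c$ be the final value of
$c_\alpha$. Suppose $C_\iota=\Theta_a^A$. By Lemma~\ref{lem:col},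
$\langle c,n\rangle\in C_\iota$ only if $n\in K$. An $n\in K$ with
$\langle c,n\rangle\notin C_\iota$ would be wanted at all large stages by
Lemma~\ref{lem:code}(b), and so $\langle c,n\rangle$ would be enumerated at a late visit to
$\alpha$. So $\langle c,n\rangle\in C_\iota$ for all $n\in K$, contradicting
Lemma~\ref{lem:code}(c). Thus $C_\iota\not\le_{btt}A$, and so
$A\oplus C_\iota\not\le_{btt}A$.

\subsection{The meet}
Let $W=\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1}$, where $(\Phi,\Psi)=(\Phi_i,\Psi_i)$ are both
total, and let $\alpha=h\restriction i$. By Lemma~\ref{lem:wait}, $S_\alpha$ does not wait
forever. So $(\mathsf u)$ or $(\mathsf r)$ of Lemma~\ref{lem:out} holds for some $j$ with a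
permanent module $P_j$. It was created at stage $m_j$, with $\Pi_j$ and $H_j$; put
$G=C_0\cup H_j$. We show that $G$ is computable and that $W=\Phi^{A\oplus G}$.

\begin{lemma}\label{lem:G}
$G$ is computable.
\end{lemma}

\begin{proof}
The set $H_j$ is computable, and $G\setminus H_j=C_0\cap([0,m_j]\cup\Pi_j)$. We show that
this set is finite, i.e., that $C_0\cap\omega^{[c_\beta]}$ is finite for each of the
finitely many columns $\omega^{[c_\beta]}$ that make up $\Pi_j$. In this proof
\emph{later} means after the creation of $P_j$. By Lemma~\ref{lem:col} it is enough that
later $\beta$ is not initialized and $R_\beta$ does not act. As $P_j$ is permanent,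
$S_\alpha$ is not initialized later. So the following do not occur later:
\begin{enumerate}
\item[(1)] an initialization of $\alpha$; a visit to a node to the left of $\alpha$; an
action of $R_\gamma$ with $\gamma\subseteq\alpha$;
\item[(2)] an outcome $\mathsf u_l$ of $S_\alpha$ with $l<j$, or a firing or guarding of
$P_l$ of $S_\alpha$ with $l<j$ (Lemma~\ref{lem:mod}(d)).
\end{enumerate}

\emph{$\beta\subseteq\alpha$.} An initialization of $\beta$ would initialize $\alpha$, and
$R_\beta$ does not act, by (1).

\emph{$\beta<_L\alpha$}, say $\delta^\frown o\subseteq\beta$ and
$\delta^\frown o'\subseteq\alpha$ with $o<o'$. By (1), $\beta$ is not visited, so $R_\beta$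
does not act. Suppose $\beta$ is initialized later, by a visited $\gamma\subsetneq\beta$.
If $\gamma\supseteq\delta^\frown o$, then $\gamma<_L\alpha$, contradicting (1). Otherwise
$\gamma\subseteq\delta\subseteq\alpha$. By (1), $R_\gamma$ does not act; so $S_\gamma$
clears a set $D$ containing the $o_1$ with $\gamma^\frown o_1\subseteq\beta$. If
$\gamma\subsetneq\delta$, then $\gamma^\frown o_1\subseteq\alpha$ and $\alpha$ is
initialized. If $\gamma=\delta$, then $o_1=o\in D$, so $o'\in D$ as $D$ is upward closed,
and $\alpha$ is initialized. Both contradict (1).

\emph{$\beta\supseteq\alpha^\frown\mathsf u_l$ with $l<j$.} By (2), no node extending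
$\alpha^\frown\mathsf u_l$ is visited later, so $R_\beta$ does not act. Suppose $\beta$ is
initialized later, by a visited $\gamma\subsetneq\beta$. Then $\gamma\subseteq\alpha$, and
$R_\gamma$ does not act by (1). If $\gamma\subsetneq\alpha$ and $S_\gamma$ initializes
$\beta$ by a clearing, it initializes $\alpha$ too, contradicting (1). If $\gamma=\alpha$,
then $S_\alpha$ clears a set containing $\mathsf u_l$. So it has an outcome
$\mathsf u_{l'}$ with $l'<l$, or fires a $P_q$ with $q\le l$, or guards a $P_q$ with $q<l$.
As $l<j$, this contradicts (2).
\end{proof}

\begin{lemma}
$W=\Phi^{A\oplus G}$.
\end{lemma}

\begin{proof}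
Otherwise there is $x^*$ with
\[
\Psi^{A\oplus C_1}(x^*)=\Phi^{A\oplus C_0}(x^*)\ne\Phi^{A\oplus(C_0\cup H_j)}(x^*).
\]
Take a stage $s_1>m_j,x^*$ such that $\Phi(y)[s_1]\downarrow$ and $\Psi(y)[s_1]\downarrow$
for all $y\le x^*$, and after $s_1$ none of $A,C_0,C_1$ changes on any query of these
tables. Then $x^*$ is eligible for $P_j$ at every stage $s>s_1$.

In case $(\mathsf r)$, every late run reaches Step 5 with top $P_j$, so $P_j$ would receive
a guard; but at late stages it has none. In case $(\mathsf u)$, $P_j$ loses, and therefore
also receives, a guard infinitely often. Let it receive the guard $(x,s)$ with $s>s_1$. As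
$x$ is the least eligible number, $x\le x^*$. So $A$ does not change on $Y(x)$ after $s$,
and this guard never changes. But a permanent module loses its guard only when it acts, and
then the guard has changed. So $P_j$ never loses this guard; contradiction.
\end{proof}

Since $G$ is computable, the $G$-queries in the tables of $\Phi$ can be answered in advance.
So $W=\Phi^{A\oplus G}\le_{btt}A$, with norm at most $p_i$. This proves
Theorem~\ref{thm:main} in the second case, and the proof is complete.\qed

\begin{thebibliography}{1}
\bibitem{ttb} \emph{Every Incomplete Computably Enumerable Truth-Table Degree Is
Branching}, \url{http://pi.math.cornell.edu/~shore/papers/pdf/ttbranf2.pdf}.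
\end{thebibliography}

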